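# Distance magic graphs whose vertices cannot all share an independent class

## Does every vertex find company?

Throughout, graphs are finite and simple, and $[n]=\{1,\dots,n\}$.

**Definition.** A *distance magic labeling* of a graph $G$ with $n$ vertices and *magic constant* $k$ is a bijection $\ell:V(G)\to[n]$ such that $\sum_{y\in N_G(x)}\ell(y)=k$ for every vertex $x$, where $N_G(x)$ is the set of vertices adjacent to $x$. A graph that has such a labeling is a *distance magic graph*.

An independent set is a set of vertices no two of which are adjacent. Suppose $G$ is distance magic. Can we split $V(G)$ into independent sets, each with at least two vertices? The answer one would first guess is: yes, apart from some obvious exceptions. A labeling with all neighborhood sums equal seems to push a graph toward being a balanced multipartite object, and in such an object vertices come in groups. Let us test the guess.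

The edgeless graph on $n\ge 2$ vertices is distance magic with $k=0$, and $V$ itself is one independent set. The cycle $C_4$, labeled $1,2,4,3$ around the cycle, has $k=5$: the vertices $1$ and $4$ see $2+3$, and the vertices $2$ and $3$ see $1+4$. The opposite pairs $\{1,4\},\{2,3\}$ are independent. For two disjoint copies of $C_4$, give the first the opposite pairs $\{1,8\},\{2,7\}$ and the second $\{3,6\},\{4,5\}$; then $k=9$, and the four opposite pairs are independent.

The path on three vertices, with $3$ in the middle and $1,2$ at the ends, has $k=3$. Here the guess fails: the middle vertex is adjacent to everything and must be alone. The next graph of this kind is $K_{1,2,2}$ with parts $\{5\},\{1,4\},\{2,3\}$ and $k=10$. Let $K_{1,2,2,\dots,2}$ denote the complete multipartite graph with one part of size $1$ and $t\ge0$ parts of size $2$; the case $t=0$ is $K_1$.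

Complete multipartite graphs can be settled by hand. A vertex in the part $P$ sees the sum of all labels minus $\ell(P)=\sum_{x\in P}\ell(x)$, so the labeling is distance magic exactly when all parts have the same label sum. Suppose one part is $\{v\}$. The common sum is $\ell(v)\le n$, and the part containing the label $n$ has sum at least $n$; so $\ell(v)=n$ and all parts have sum $n$. The part of $n-1$ is then $\{1,n-1\}$, the part of $n-2$ is then $\{2,n-2\}$, and so on: the graph is $K_{1,2,\dots,2}$.

So the evidence suggests the following statement, which is posed as a conjecture in *A Survey of Distance Magic Graphs* (https://core.ac.uk/download/151508455.pdf).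

**Conjecture.** If $G$ is a distance magic graph different from $K_{1,2,2,\dots,2}$, then the vertex set $V$ can be partitioned into sets $V_1,\dots,V_m$ such that for each $i$, $|V_i|>1$ and $V_i$ is independent.

We shall see that it is false, with an explicit counterexample on $16$ vertices, and then ask how badly it is false. To measure this, let $\tau(G)$ be the least number of singletons in a partition of $V(G)$ into independent sets. The conjecture says $\tau(G)=0$ for every distance magic $G\neq K_{1,2,\dots,2}$. The truth is that $\tau(G)$ can be at least $n/10^5$ for infinitely many orders $n$, and that it never exceeds $0.4423\,n+O(1)$. The optimal constant is not determined here.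

## Closed neighborhoods of constant sum in the complement

Let $H=\overline G$ be the complement, write $N_H[x]=N_H(x)\cup\{x\}$, and write $\ell(X)=\sum_{x\in X}\ell(x)$. Independent sets of $G$ are the cliques of $H$. Moreover $N_G(x)=V\setminus N_H[x]$, so
$$\ell(N_G(x))=\tfrac{n(n+1)}2-\ell(N_H[x]).$$
Therefore a bijection $\ell:V\to[n]$ is a distance magic labeling of $G$ with constant $k$ if and only if
$$\ell(N_H[x])=K\ \text{ for all }x,\qquad K=\tfrac{n(n+1)}2-k.\tag{1}$$
From now on vertices are identified with their labels when convenient. Two facts will be used constantly. First, $K\ge n$, because the closed neighborhood of the vertex labeled $n$ has sum at least $n$. Second, if a clique is a component of $H$, then (1) holds on it if and only if its labels sum to $K$.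

For example, for $G=K_{1,2,2}$ the graph $H$ consists of an isolated vertex $5$ and two edges $\{1,4\},\{2,3\}$, and $K=5$. For $G=2C_4$ above, a vertex of $H$ has closed neighborhood equal to its own pair and the two pairs of the other cycle, and $K=27=36-9$.

In this language, $\tau(G)$ is the least number of singletons in a partition of $V$ into cliques of $H$. A clique of order at least $2$ splits into copies of $K_2$ and at most one $K_3$, so $\tau(G)=0$ means that $V(H)$ splits into copies of $K_2$ and $K_3$.

The weakest requirement for $\tau(G)=0$ is that $H$ has no isolated vertex, and this part of the guess is correct.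

**Proposition 1.** A distance magic graph $G$ has a vertex adjacent to all other vertices if and only if $G=K_{1,2,\dots,2}$. So in every other distance magic graph each vertex lies in an independent set of size $2$.

**Proof.** In $K_{1,2,\dots,2}$ the vertex of the part of size $1$ is adjacent to all others. Conversely, let $v$ be adjacent to all others, that is, isolated in $H$. By (1), $\ell(v)=K\ge n$, so $\ell(v)=K=n$.

We claim that for $1\le i<n/2$ the pair $\{i,n-i\}$ is a component of $H$, an edge. Use induction on $i$. By (1) the neighbors of $n-i$ have label sum $n-(n-i)=i>0$. So there is at least one neighbor, and every neighbor has label at most $i$. A label $j<i$ lies in the component $\{j,n-j\}$ by induction, and $n-i$ is not in that component, since $n-i>n/2>j$ and $n-i\ne n-j$. So $i$ is the only neighbor of $n-i$. Since $i+(n-i)=n=K$, the vertex $i$ has no other neighbor. This proves the claim.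

If $n$ were even, the vertex $n/2$ would be left isolated, with closed sum $n/2\neq n$, a contradiction. So $n$ is odd, $H$ is $K_1$ together with $t=(n-1)/2$ disjoint edges, and $G=K_{1,2,\dots,2}$. If $G$ is not of this form, no vertex is adjacent to all others, so each vertex has a non-neighbor. $\blacksquare$

## Crowded independent sets and a weighted Hall inequality

Every vertex has a possible partner. The sensible next step is to pair all vertices at once. What can prevent this is a set of vertices that compete for too few partners.

**Lemma 2.** Let $I$ be an independent set of $H$ and let $N_H(I)\subseteq S$. Then every partition of $V$ into cliques of $H$ has at least $|I|-|S|$ singletons. In particular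
$$\tau(\overline H)\ge|I|-|S|.\tag{2}$$

**Proof.** Each class is a clique, so it contains at most one vertex of the independent set $I$. A class of size greater than $1$ that contains a vertex of $I$ also contains a neighbor of it, hence a vertex of $S$. The classes are disjoint, so at most $|S|$ of them are of this kind, and at most $|S|$ vertices of $I$ lie in classes of size greater than $1$. The others are singletons. $\blacksquare$

To prove the conjecture, one would first try to show that (1) rules out $|I|>|S|$ for $S=N_H(I)$. The smallest cases support this. Note first that distinct $x,x'\in I$ have distinct neighborhoods, because $\ell(N_H(x))=K-\ell(x)$. If $|S|=0$, then a vertex of $I$ is isolated in $H$, and Proposition 1 applies. If $|S|=1$ and $H$ has no isolated vertex, then all vertices of $I$ have the same neighborhood, so $|I|=1$. If $S=\{s,s'\}$ and $|I|\ge3$, again without isolated vertices, then $I$ has vertices $x_1,x_2,x_3$ with neighborhoods $\{s\},\{s'\},\{s,s'\}$, and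
$$\ell(N_H[s])\ge \ell(s)+\ell(x_1)+\ell(x_3)=\ell(s)+(K-\ell(s))+(K-\ell(s)-\ell(s')).$$
The left side is $K$, so $\ell(s)+\ell(s')\ge K$, and then $\ell(x_3)=K-\ell(s)-\ell(s')\le0$, a contradiction. So no obstruction exists with $|S|\le2$, outside $K_{1,2,\dots,2}$.

In general we double count the edges between $I$ and $S$, with an edge $xs$ weighted by $\ell(x)\ell(s)$ because that is where (1) gives information.

**Lemma 3.** Assume (1), let $I$ be independent in $H$ with $N_H(I)\subseteq S$, and put $f(\ell)=\ell(K-\ell)$. Then
$$\sum_{x\in I}f(\ell(x))\le\sum_{s\in S}f(\ell(s)).\tag{3}$$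

**Proof.** For $x\in I$ we have $K-\ell(x)=\ell(N_H(x))$, and $N_H(x)\subseteq S$. Hence
$$\sum_{x\in I}f(\ell(x))=\sum_{x\in I}\ell(x)\sum_{s\in N_H(x)}\ell(s)=\sum_{s\in S}\ell(s)\,\ell(N_H(s)\cap I)\le\sum_{s\in S}\ell(s)\,\ell(N_H(s))=\sum_{s\in S}f(\ell(s)).\qquad\blacksquare$$

This is where the first approach stops. Hall's condition needs an inequality in which every vertex counts $1$, but (3) counts a vertex with weight $f(\ell)=\ell(K-\ell)$. If $f$ were constant, (3) would give $|I|\le|S|$. But $f$ is small for small labels and large near $K/2$. So (3) leaves room for many light vertices in $I$ supported by few heavy vertices in $S$. This tells us both how to look for a counterexample (put small labels into $I$) and how to bound the damage ($f$ varies only so much over $[n]$; this will give the upper bound at the end).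

## Sixteen vertices with one left over

Let us design a small obstruction. Take four vertices $s_1,\dots,s_4$ for $S$ and four vertices $y_1,\dots,y_4$ for $I$, with $y_l\sim s_k$ if and only if $l\ne k$, and no edges inside the $y$'s or inside the $s$'s. Write $\Sigma=s_1+\dots+s_4$ and $Y=y_1+\dots+y_4$. The condition at $y_l$ is $y_l+\Sigma-s_l=K$, so $s_l-y_l$ is a constant $d$, that is, $s_l=y_l+d$, and $K=Y+3d$. At $s_l$ we have so far $s_l+(Y-y_l)=Y+d$, so $2d$ is missing.

Now supply the missing $2d$, and at the same time add a fifth vertex to $I$. Split $S$ into $Q_1=\{s_1,s_2\}$ and $Q_2=\{s_3,s_4\}$. Join to $Q_1$ all vertices of a clique with label sum $2d$, and to $Q_2$ all vertices of another clique with label sum $2d$. The condition at these cliques is $2d+\ell(Q_i)=K$, that is, $2d+(y_1+y_2+2d)=Y+3d$, and the same for $y_3+y_4$. So $y_1+y_2=y_3+y_4=Y-d$; adding, $Y=2d$, hence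
$$y_1+y_2=y_3+y_4=d,\qquad K=5d .$$
One of the two cliques may be a single vertex, with label $2d$. It joins $I$, and $|I|=5$, $|S|=4$. With $d=8$ take $y$'s $1,7$ and $2,6$; then the $s$'s are $9,15$ and $10,14$, the single vertex is $16$, and the other clique can be $\{3,13\}$. The labels of $[16]$ not used are $4,5,8,11,12$, and their sum is $40=K$, so they can form a clique component.

**Theorem 4.** The conjecture is false: there is a counterexample with $n=16$.

**Proof.** Let $H$ have vertex set $\{1,\dots,16\}$, labels being the vertices themselves, and the following edges and no others: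

* $\{4,5,8,11,12\}$ is a clique and a component;
* $1\sim10,14,15$; $7\sim9,10,14$; $2\sim9,14,15$; $6\sim9,10,15$;
* $16\sim9,15$; $3\sim13$; $3\sim10,14$; $13\sim10,14$.

The closed neighborhood sums are:

| vertex | closed neighborhood sum |
|---|---|
| 9 | $9+7+2+6+16=40$ |
| 15 | $15+1+2+6+16=40$ |
| 10 | $10+1+7+6+3+13=40$ |
| 14 | $14+1+7+2+3+13=40$ |
| 1 | $1+10+14+15=40$ |
| 7 | $7+9+10+14=40$ |
| 2 | $2+9+14+15=40$ |
| 6 | $6+9+10+15=40$ |
| 16 | $16+9+15=40$ |
| 3, 13 | $3+13+10+14=40$ |
| 4, 5, 8, 11, 12 | $4+5+8+11+12=40$ |

By (1), $G=\overline H$ is distance magic with constant $136-40=96$. It is not of the form $K_{1,2,\dots,2}$, since those graphs have odd order. The set $I=\{1,2,6,7,16\}$ is independent in $H$, and $N_H(I)=\{9,10,14,15\}$. By Lemma 2, every partition of $V(G)$ into independent sets has at least $5-4=1$ singleton. So no partition as in the conjecture exists. $\blacksquare$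

Here $\tau(G)=1$ exactly, since $\{7,9\},\{1,10\},\{2,14\},\{6,15\},\{3,13\},\{4,5\},\{8,11,12\},\{16\}$ is a partition into cliques of $H$. It is instructive to see (3) at work with $K=40$. On $I$ the weights are $39+76+204+231+384=934$ and on $S$ they are $279+300+364+375=1318$. The slack $384=(10+14)\cdot 16$ is the weight of the edges from $10$ and $14$ to $\{3,13\}$.

## A gadget with a free parameter

Can we force many singletons? We could try to put many copies of the last construction, with different labels, into one graph $H$. This fails at once: all copies share $K$, so they share $d=K/5$, and the extra vertex must have the label $2d$ in each copy. The label $2d$ is available only once, so a second copy must use two larger cliques of sum $2d$ and gains nothing. We need a construction in which the label of the extra vertex is not determined by $K$.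

The way out is to let two cliques share the work of supplying $2d$. For each pair $Q_i$ of $s$-vertices, join to $Q_i$ a clique $x_i$ with label sum $X_i$ and a clique $a_i$ with label sum $Z_i$, where $x_i$ and $a_i$ are not joined to each other. We call such cliques *nodes*. The nodes $a_i$ are then joined among themselves. With one block of four $y$'s and two nodes $a_1,a_2$ joined to each other, the conditions at $x_i$ and $a_i$ read $X_i+\ell(Q_i)=K$ and $Z_1+Z_2+\ell(Q_i)=K$, so $X_1=Z_1+Z_2=X_2$, and $x_1,x_2$ cannot both be single vertices. So take two blocks, four pairs $Q_1,\dots,Q_4$, and join $a_1,a_2,a_3,a_4$ cyclically. Now, with indices mod $4$, the conditions are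
$$X_i+\ell(Q_i)=K,\qquad Z_{i-1}+Z_i+Z_{i+1}+\ell(Q_i)=K,\qquad X_i+Z_i=2d .$$
The first two give $X_i=Z_{i-1}+Z_i+Z_{i+1}$, and the third then gives $2Z_i+Z_{i-1}+Z_{i+1}=2d$. This is solved by $Z_1=Z_3=\alpha$, $Z_2=Z_4=d-\alpha$, with $\alpha$ free. Then $X_1=X_3=2d-\alpha$ and $X_2=X_4=d+\alpha$. In a block, $\ell(Q_1)+\ell(Q_2)=(K-2d+\alpha)+(K-d-\alpha)=2K-3d$, and this must be $Y+4d=K+d$. So $K=4d$, $Y=d$, $\ell(Q_1)=2d+\alpha$, and $y_1+y_2=\alpha$, $y_3+y_4=d-\alpha$. Since $K/3$ will be useful, put $d=3h$, $K=12h$. Here is the result, written out.

**Definition.** A *gadget* with parameter $\alpha$ has 28 vertices with distinct labels, namely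

* $y_1,\dots,y_8$ with $y_1+y_2=y_5+y_6=\alpha$ and $y_3+y_4=y_7+y_8=3h-\alpha$;
* $s_i=3h+y_i$ for $1\le i\le 8$;
* four nodes $a_1,a_2,a_3,a_4$, cliques of orders $1,1,2,2$, with label sums $\alpha,\ 3h-\alpha,\ \alpha,\ 3h-\alpha$;
* four nodes $x_1,x_2,x_3,x_4$, cliques of orders $1,1,2,2$, with label sums $6h-\alpha,\ 3h+\alpha,\ 6h-\alpha,\ 3h+\alpha$.

Put $Q_1=\{s_1,s_2\}$, $Q_2=\{s_3,s_4\}$, $Q_3=\{s_5,s_6\}$, $Q_4=\{s_7,s_8\}$; their sums are $6h+\alpha,\ 9h-\alpha,\ 6h+\alpha,\ 9h-\alpha$. The edges are these. For $l\ne k$ both in $\{1,\dots,4\}$ or both in $\{5,\dots,8\}$, $y_l\sim s_k$. For each $i$, all vertices of $x_i$ and of $a_i$ are joined to both vertices of $Q_i$. The nodes $a_1,a_2,a_3,a_4$ are joined completely in the cyclic order $a_1a_2a_3a_4a_1$. Nodes are cliques. There are no other edges.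

**Lemma 5.** In a gadget every closed neighborhood has label sum $12h$. The total label sum is $60h$. The set $\{y_1,\dots,y_8\}$ together with the vertices of $x_1$ and $x_2$ is an independent set of order $10$ with neighborhood $\{s_1,\dots,s_8\}$.

**Proof.** We have $y_1+\dots+y_4=y_5+\dots+y_8=3h$, so $s_1+\dots+s_4=s_5+\dots+s_8=12h+3h=15h$. The closed sums are as follows.

* At $y_l$: $y_l+15h-s_l=15h-3h=12h$.
* At $s_l\in Q_i$: $s_l+(3h-y_l)+X_i+Z_i=6h+6h=12h$, since the sums $X_i$ of $x_i$ and $Z_i$ of $a_i$ add up to $6h$ for each $i$.
* At vertices of $x_1,x_3$: $(6h-\alpha)+(6h+\alpha)=12h$; of $x_2,x_4$: $(3h+\alpha)+(9h-\alpha)=12h$.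
* At vertices of $a_1,a_3$: $\alpha+2(3h-\alpha)+(6h+\alpha)=12h$; of $a_2,a_4$: $(3h-\alpha)+2\alpha+(9h-\alpha)=12h$.

The total is $30h$ for the $s$'s, $6h$ for the $y$'s, $18h$ for the $x$-nodes and $6h$ for the $a$-nodes, together $60h$. No $y$ is adjacent to a $y$ or to an $x$-node, and $x_1,x_2$ are single vertices that are not adjacent. The neighbors of the $y$'s are $s$'s, every $s$ occurs, and $x_1,x_2$ have neighborhoods $Q_1,Q_2$. $\blacksquare$

By Lemma 2, one gadget forces $10-8=2$ singletons.

## Linear failure: placing the gadgets

**Theorem 6.** Let $h\equiv2\pmod3$, $h\ge10^4$, $m=\lfloor h/10^4\rfloor$, $n=8h-1$. There is a distance magic graph $G$ of order $n$ with $\tau(G)\ge2m$. Since $2m\ge h/10^4\ge n/(8\cdot10^4)$, this gives $\tau(G)\ge n/10^5$ for infinitely many $n$.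

(The inequality $2m\ge h/10^4$ holds because $\lfloor r\rfloor\ge r/2$ for $r\ge1$.) The plan is to build $H$ as a disjoint union of $m$ gadgets and of cliques with label sum $K=12h$. So there are two tasks: choose disjoint label sets for the gadgets, and partition all remaining labels into sets of sum $12h$. This section does the first task. We also keep the labels $2h,4h,6h$ out of the gadgets, since they need separate treatment later. We use repeatedly that an interval of length $L$, open or closed, contains at least $L-1$ integers.

**Lemma 7.** With $h,m$ as in Theorem 6, there are $m$ gadgets with pairwise disjoint label sets whose union $U$ satisfies $|U|=28m$, $U\subset[0.5h,4.6h]$ and $2h,4h,6h\notin U$.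

**Proof.** Choose the gadgets one after another, and within a gadget first $\alpha$, then the pairs. At every moment let $U'$ be the set of labels chosen so far together with $2h,4h,6h$; so $|U'|\le28m+3$.

**Choice of $\alpha$.** Choose an integer $\alpha$ with $1.4h<\alpha<1.6h$, $\alpha\ne3h-\alpha$ and $\alpha,\,3h-\alpha,\,6h-\alpha,\,3h+\alpha\notin U'$. This fixes the labels of the single vertices $a_1,a_2,x_1,x_2$. They are distinct: $\alpha$ and $3h-\alpha$ lie in $(1.4h,1.6h)$ and differ, while $6h-\alpha$ and $3h+\alpha$ lie in $(4.4h,4.6h)$ and differ for the same reason.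

**Choice of the $y$'s and $s$'s.** For each of the four pairs of $y$'s, the prescribed sum $v$ is $\alpha$ or $3h-\alpha$, so $v\in(1.4h,1.6h)$. Choose an integer $z\in[0.5h,0.7h]$ with $z,\,v-z,\,3h+z,\,3h+v-z\notin U'$ and use the pair $\{z,v-z\}$. Here $z\le 0.7h<v/2$, so $z<v/2<v-z\le1.1h$, and the two labels differ. The corresponding $s$-labels $3h+z,\,3h+v-z$ lie in $[3.5h,4.1h]$.

**Choice of $a_3,a_4$.** The sums are $\alpha$ and $3h-\alpha$. Choose $z\in[0.5h,0.7h]$ with $z,v-z\notin U'$; as before, the labels differ and lie in $[0.5h,1.1h]$.

**Choice of $x_3,x_4$.** The sums $v$ are $6h-\alpha$ and $3h+\alpha$, in $(4.4h,4.6h)$. Choose $z\in[1.9h,2.1h]$ with $z,v-z\notin U'$. Then $v-z\in[2.3h,2.7h]$, so the labels differ.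

**Each choice is possible.** Every choice is made from an interval of length $0.2h$, so there are at least $0.2h-2$ options. Each of the at most four conditions "$\notin U'$" excludes at most $|U'|$ options, and $\alpha\ne3h-\alpha$ excludes at most one. So at most $4(28m+3)+1=112m+13\le0.0112h+13$ options are bad, which is less than $0.2h-2$ for $h\ge10^4$.

Each new label avoids $U'$, and labels chosen in the same moment are distinct, as we saw (the $y$'s of a pair are at most $1.1h$ and their $s$'s at least $3.5h$). So all labels of all gadgets are distinct and avoid $2h,4h,6h$. The ranges are $[0.5h,1.1h]$ for the $y$'s and $a_3,a_4$; $(1.4h,1.6h)$ for $a_1,a_2$; $[1.9h,2.7h]$ for $x_3,x_4$; $[3.5h,4.1h]$ for the $s$'s; $(4.4h,4.6h)$ for $x_1,x_2$. All are inside $[0.5h,4.6h]$. $\blacksquare$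

## Linear failure: splitting the other labels into sets of sum $12h$

Fix $U$ as in Lemma 7. If $U$ were empty, the labels $[8h-1]$ would be easy to organize: $\{2h,4h,6h\}$ has sum $12h$; the *upper pairs* $\{j,12h-j\}$ with $4h<j<6h$ have sum $12h$ and use up the rest of $(4h,8h)$; and the *low pairs* $\{i,4h-i\}$ with $1\le i<2h$, of sum $4h$, use up the rest of $[1,4h-1]$ and can be united in threes. For an integer $i\in[1,4h-1]$ call $4h-i$ the *mirror* of $i$. The set $U$ damages this pattern:

* an upper pair disjoint from $U$ is still a set of sum $12h$. Since $U\cap(4h,8h)\subset(4h,4.6h]$, every other upper pair has exactly one element $j\in U$, and its other element $b=12h-j$ lies in $[7.4h,8h)$. We call $b$ a *loose upper* element;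
* a low pair with exactly one element in $U$ leaves its other element, a *loose low* element. A low pair contained in $U$ leaves nothing. A low pair disjoint from $U$ is *fresh*, until one of its elements is used.

In fact, every element of $U\cap(4.1h,4.6h]$ is the label of some $x_1$ or $x_2$, hence is less than $4.6h$, so $b\in(7.4h,8h)$.

To absorb a loose element $b$, we complete it to a set of sum $12h$ by elements of fresh pairs. But this breaks several fresh pairs and makes their mirrors loose. If we treat the mirrors as new loose elements, then each absorbed element creates two or more new ones, and the procedure does not end. The remedy is to absorb all mirrors together in the next round, as one *carry*, so that there is never more than one carry outstanding. The sum of the carry is controlled, because the mirrors of $u_1,\dots,u_j$ have sum $4hj-\sum u_i$. At the end a congruence modulo $4h$ removes the last carry. First we need enough freedom to select elements of fresh pairs with prescribed sum.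

**Lemma 8 (Selection).** Let $h\ge10^4$, $T\subset[1,4h-1]$, $2h\in T$, $|T|\le0.12h$, and let $T$ be closed under $i\mapsto4h-i$. Let $v$ be an integer, and let one of the following hold: $j=2$, $2h<v\le6h$, $v\ne4h$; or $j=3$, $4h<v\le10h$; or $j=4$, $10h<v<12h$. Then there are $j$ elements of $[1,4h-1]\setminus T$, from $j$ different low pairs, with sum $v$.

**Proof.** Elements $u,u'\ne2h$ of $[1,4h-1]$ lie in different low pairs if and only if $u\neq u'$ and $u+u'\ne4h$. Since $2h\in T$, elements outside $T$ do lie in low pairs.

**Case $j=2$.** Take an integer $u_1\in[\frac v2-\frac h2,\frac v2+\frac h2]$ and $u_2=v-u_1$, which lies in the same interval. Both lie in $[h/2,3.5h]$. There are at least $h-1$ choices of $u_1$. At most $|T|$ have $u_1\in T$, at most $|T|$ have $u_2\in T$, and at most one has $u_1=u_2$; and $2|T|+1\le0.24h+1<h-1$. So a good choice exists, and $u_1+u_2=v\ne4h$.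

**Case $j=3$.** Take $u_1\notin T$ within $h/4$ of $v/3$ with $v-u_1\ne4h$. There are at least $h/2-1$ integers in this range and at most $|T|+1$ are bad. Put $v''=v-u_1$. Since $\frac{v''}2-\frac v3=\frac12\bigl(\frac v3-u_1\bigr)$, the number $v''/2$ is within $h/8$ of $v/3$. Take $u_2$ within $h/4$ of $v''/2$ and $u_3=v''-u_2$, which is then also within $h/4$ of $v''/2$. All three elements lie within $3h/8$ of $v/3\in(\frac43h,\frac{10}3h]$, hence in $(0,4h)$, because $\frac43>\frac38$ and $\frac{10}3+\frac38=\frac{89}{24}<4$. Of the at least $h/2-1$ choices of $u_2$, at most $2|T|$ have $u_2\in T$ or $u_3\in T$, at most one has $u_2=u_3$, and at most four have $u_2$ or $u_3$ in $\{u_1,4h-u_1\}$. As $2|T|+5\le0.24h+5<h/2-1$, a good choice exists. Also $u_2+u_3=v''\ne4h$. So the three elements come from different low pairs.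

**Case $j=4$.** Take distinct $u_1,u_2\notin T$ within $h/4$ of $v/4\in(2.5h,3h)$; this is possible since $|T|+2\le h/2-1$. Put $v''=v-u_1-u_2$. Then $\frac{v''}2-\frac v4=\frac12\bigl[(\frac v4-u_1)+(\frac v4-u_2)\bigr]$, so $v''/2$ is within $h/4$ of $v/4$. Take $u_3$ within $h/4$ of $v''/2$ and $u_4=v''-u_3$. All four elements are within $h/2$ of $v/4$, hence in $(2h,3.5h)$, so no two of them sum to $4h$. Bad choices of $u_3$ are those with $u_3\in T$ or $u_4\in T$ (at most $2|T|$), $u_3=u_4$ (at most one), and $u_3$ or $u_4$ in $\{u_1,u_2\}$ (at most four); again $2|T|+5<h/2-1$. $\blacksquare$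

**Lemma 9.** With $h\equiv 2\pmod 3$, $h\ge10^4$ and $U$ as above, the set $[8h-1]\setminus U$ can be partitioned into sets of label sum $12h$.

**Proof.** Take $\{2h,4h,6h\}$ and all upper pairs disjoint from $U$ as sets. What remains are the loose upper elements, the loose low elements, and the fresh pairs. We apply Lemma 8 with $T$ the set consisting of $2h$ and all labels of low pairs that are no longer fresh (those that meet $U$ are never fresh). This $T$ is closed under taking mirrors, and the lemma then delivers elements from different fresh pairs.

**Step 0: the bound on $|T|$.** This checks in advance that Lemma 8 is always applicable. At most $28m$ low pairs meet $U$. There are at most $28m$ loose upper elements; Step 1 uses three fresh pairs for each, at most $84m$. Step 2 will treat at most $28m+84m=112m$ loose elements and use at most four fresh pairs for each, at most $448m$. So there are never more than $560m$ low pairs that are not fresh, and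
$$|T|\le1120m+1\le0.112h+1\le0.12h .$$
Moreover, there are $2h-1>560m$ low pairs, so a fresh pair always exists during Steps 1 and 2.

**Step 1: absorbing the loose upper elements.** For each loose upper $b$, put $v=12h-b\in(4h,4.6h)$ and use Lemma 8 with $j=3$ to get $u_1,u_2,u_3$. Then $\{b,u_1,u_2,u_3\}$ is a set of sum $12h$, and the three mirrors become loose low elements. After this there are at most $112m$ loose elements, all in $[1,4h-1]$.

**Step 2: absorbing the loose low elements with one carry.** Process the loose elements one at a time, and maintain a carry set $C$ of elements not yet placed, with sum $t$, where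
$$C=\emptyset,\ t=0\qquad\text{or}\qquad t\in[2h,6h).$$
Initially $C=\emptyset$. Given a loose $b\in[1,4h-1]$, put $v=12h-t-b$.

Suppose first $t\in[2h,6h)$. Then $2h<v<10h$, because $6h<12h-t\le10h$ and $0<b<4h$.

* If $v=4h$, take a fresh pair $\{u,4h-u\}$. Then $C\cup\{b,u,4h-u\}$ is a set of sum $12h$, and the new carry is empty.
* If $2h<v\le6h$ and $v\ne4h$, put $j=2$.
* If $v>6h$, put $j=3$.

Suppose now $C=\emptyset$. Then $v=12h-b$.

* If $b\ge2h$, put $j=3$; here $8h<v\le10h$.
* If $b<2h$, put $j=4$; here $10h<v<12h$.

In all cases with $j$ defined, the hypotheses of Lemma 8 hold, and it gives $u_1,\dots,u_j$ from different fresh pairs with sum $v$. The elements of $C$ and the element $b$ belong to pairs that are not fresh, so they are different from the $u_i$, and $C\cup\{b,u_1,\dots,u_j\}$ is a set of sum $t+b+v=12h$. The new carry is the set of mirrors $4h-u_i$, with sum $t'=4hj-v$. We check that $t'\in[2h,6h)$: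

* for $t\in[2h,6h)$ and $j=2$: $t'=8h-v\in[2h,6h)$, as $2h<v\le6h$;
* for $t\in[2h,6h)$ and $j=3$: $t'=12h-v\in[2h,6h)$, as $6h<v<10h$;
* for $C=\emptyset$ and $j=3$: $t'=12h-v=b\in[2h,4h)$;
* for $C=\emptyset$ and $j=4$: $t'=16h-v=b+4h\in(4h,6h)$.

Each round places one loose element and creates no new loose ones, since the mirrors go into the carry. So Step 2 ends after at most $112m$ rounds.

**Step 3: removing the last carry.** Now only the carry, with sum $t$, and some number $f$ of fresh pairs, each of sum $4h$, are unplaced. The sum of $[8h-1]$ is $\frac{(8h-1)8h}2=4h(8h-1)$. Since $h\equiv2\pmod3$, we have $8h-1\equiv0\pmod3$, so this sum is divisible by $12h$. By Lemma 5 the sum of $U$ is $60hm\equiv0\pmod{12h}$, and all sets formed have sum $12h$. Hence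
$$t+4hf\equiv0\pmod{12h}.$$
So $t$ is a multiple of $4h$, and since $t=0$ or $t\in[2h,6h)$, we get $t\in\{0,4h\}$. If $t=0$, the carry is empty and $3\mid f$; unite the fresh pairs in threes. If $t=4h$, then $f\equiv2\pmod3$, so $f\ge2$; unite the carry with two fresh pairs, and the remaining fresh pairs in threes. All these sets have sum $12h$. $\blacksquare$

**Proof of Theorem 6.** Take the $m$ gadgets of Lemma 7, and make each set of the partition of Lemma 9 a clique component. This gives a graph $H$ on $[8h-1]$. It satisfies (1) with $K=12h$: inside the gadgets by Lemma 5, and on the clique components because their label sums are $12h$. So $G=\overline H$ is distance magic of order $n=8h-1$. Let $I$ be the union of the $m$ independent sets of Lemma 5, one for each gadget. There are no edges between different gadgets, so $I$ is independent, $|I|=10m$, and its neighborhood has $8m$ vertices. By (2), $\tau(G)\ge2m$. $\blacksquare$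

## The Gallai–Edmonds decomposition turns singletons into a deficiency

We turn to the upper bound.

**Theorem 10.** There is an absolute constant $C$ such that every distance magic graph $G$ of order $n$ satisfies
$$\tau(G)\le\Bigl(\tfrac{2\sqrt{13}}5-1\Bigr)n+C<0.4423\,n+C .$$
If $\overline G$ is bipartite, then $\tau(G)\le(\sqrt2-1)n+C$.

Lemma 2 says that a crowded independent set forces singletons. For an upper bound we need a converse: if singletons are needed, then there is a crowded set responsible for them, to which the inequality (3) can be applied. Matching theory provides this, and we recall what is needed.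

**Definition.** A graph is *factor-critical* if it is connected and, for each vertex $v$, the graph without $v$ has a perfect matching.

Such a graph has odd order. Examples are $K_1$, the triangle, and every odd cycle. The only factor-critical graph of order $3$ is the triangle, since deleting any vertex must leave an edge.

The first fact is the Gallai–Edmonds theorem (Gallai 1964; Edmonds 1965). In a graph $H$, let $D$ be the set of vertices that are missed by at least one maximum matching, $A$ the set of vertices outside $D$ with a neighbor in $D$, and $C_0$ the rest. Then the components of $H[D]$ are factor-critical, and by construction they have no neighbors outside themselves and $A$; $H[C_0]$ has a perfect matching; and the bipartite graph $\Theta$ between $A$ and the set of components of $H[D]$, in which $a$ is joined to a component if it has a neighbor in it, has a matching saturating $A$.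

The second fact is the defect form of Hall's theorem: in a bipartite graph with one side $B$, the maximum size of a matching is $\min_{B'\subseteq B}\bigl(|B|-|B'|+|N(B')|\bigr)$. The third is the Mendelsohn–Dulmage theorem (1958): given two matchings $M_1,M_2$ in a bipartite graph with sides $X,Y$, there is a matching that covers all vertices of $X$ covered by $M_1$ and all vertices of $Y$ covered by $M_2$.

As an example, take the graph $H$ of Theorem 4, and $S=\{9,10,14,15\}$. Deleting $S$ leaves six components of odd order: the five vertices of $I=\{1,2,6,7,16\}$ and the clique $\{4,5,8,11,12\}$. A component of odd order without a missed vertex must be matched into $S$, so every matching misses at least $6-4=2$ vertices. A matching that misses exactly two must match $S$ into different odd components and match $3$ with $13$. For each $x\in I$ there is a matching of $S$ onto $I\setminus\{x\}$: for $x=16$ take $7$–$9$, $1$–$10$, $2$–$14$, $6$–$15$; for $x=1,2,6,7$ take $16$–$9$ and, respectively,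

* $7$–$10$, $2$–$14$, $6$–$15$;
* $7$–$10$, $1$–$14$, $6$–$15$;
* $7$–$10$, $1$–$14$, $2$–$15$;
* $6$–$10$, $1$–$14$, $2$–$15$.

Any vertex of the 5-clique can be the other one missed. So $D=I\cup\{4,5,8,11,12\}$, $A=S$, $C_0=\{3,13\}$.

Call a component of $H[D]$ *bad* if its vertex set cannot be partitioned into copies of $K_2$ and $K_3$, and *good* otherwise. Bad components have order $1$ or at least $5$, because they have odd order and a triangle is good. In the example, the 5-clique is good, being $K_2$ and $K_3$, and the bad components are the five single vertices.

**Lemma 11.** Let $H=\overline G$. There are a set $B'$ of bad components of $H[D]$ and a set $S\subseteq A$ such that $\tau(G)\le|B'|-|S|$ and the vertices of components in $B'$ have neighbors only in their own component and in $S$. If $H$ is bipartite, all components in $B'$ have order $1$.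

**Proof.** Let $B$ be the set of all bad components, and let $\nu$ be the maximum size of a matching of $\Theta[A\cup B]$. By the defect form of Hall's theorem there is $B'\subseteq B$ with
$$|B'|-|S|=|B|-\nu,\qquad S=N_\Theta(B')\subseteq A .$$
The statement on neighbors holds by the choice of $S$.

Now we construct a partition into cliques with at most $|B|-\nu$ singletons. By the Mendelsohn–Dulmage theorem, applied to a matching of $\Theta$ saturating $A$ and a matching of $\Theta[A\cup B]$ of size $\nu$, there is a matching of $\Theta$ saturating $A$ and also some $\nu$ bad components. Match each $a\in A$ accordingly to a neighbor in its component, and complete this by a perfect matching of the component minus that vertex, which exists because the component is factor-critical. Partition each unmatched good component into $K_2$'s and $K_3$'s. In each unmatched bad component, and there are at most $|B|-\nu$ of these, delete one vertex, use a perfect matching of the rest, and leave the deleted vertex as a singleton. Use a perfect matching of $H[C_0]$. All vertices are covered, so $\tau(G)\le|B|-\nu=|B'|-|S|$.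

Finally, a bipartite graph of odd order at least $3$ is not factor-critical. Indeed, its two sides have different sizes. If the smaller side is empty, the graph is not connected; otherwise deleting a vertex of the smaller side leaves sides whose sizes differ by at least $2$, so no perfect matching. So if $H$ is bipartite, all components of $H[D]$ have order $1$. $\blacksquare$

**Lemma 12.** Let $G$ be distance magic with labeling $\ell$, $H=\overline G$, $K$ as in (1), and $f(\ell)=\ell(K-\ell)$. Put $\varepsilon=\frac15$ in general, and $\varepsilon=0$ if $H$ is bipartite. Then for every $\mu\ge0$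
$$\tau(G)\le\sum_{\ell=1}^n\max\bigl(|1-\mu f(\ell)|,\varepsilon\bigr).\tag{4}$$

**Proof.** Take $B',S$ from Lemma 11. Let $I$ be the set of vertices that form components of order $1$ in $B'$, and let $p$ be the number of components of order at least $5$ in $B'$. Then $\tau(G)\le|I|+p-|S|$. The set $I$ is independent in $H$ and $N_H(I)\subseteq S$, so (3) holds. Hence
$$|I|-|S|\le|I|-|S|+\mu\Bigl(\sum_{s\in S}f(\ell(s))-\sum_{x\in I}f(\ell(x))\Bigr)=\sum_{x\in I}\bigl(1-\mu f(\ell(x))\bigr)+\sum_{s\in S}\bigl(\mu f(\ell(s))-1\bigr).$$
Each term on the right is at most $|1-\mu f|$ at the label of its vertex, and $I\cap S=\emptyset$. If $H$ is bipartite then $p=0$. In general, each component counted by $p$ has at least $5$ vertices, none of them in $I\cup S$, so $p$ is at most $\frac15$ times the number of vertices in these components. So the terms of (4) at the labels of $I$, of $S$, and of the components counted by $p$ already suffice; all other terms are nonnegative. $\blacksquare$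

The number $\mu$ sets the unit of weight: (4) is small if $f$ is close to the constant $1/\mu$ on most of $[n]$. This makes precise how much the weighted Hall inequality loses. It remains to choose $\mu$ well for every possible $K$.

## Choosing the unit of weight

**Proof of Theorem 10.** Put $\kappa=K/n$, $t=\ell/n$ and $g(t)=t(\kappa-t)$, so that $f(\ell)=n^2g(t)$. As $K\ge n$, we have $\kappa\ge1$. The right side of (4) is a Riemann sum over $[0,1]$, so we want to make $\int_0^1\max(|1-\mu n^2g|,\varepsilon)\,dt$ small. If $\kappa\ge2$, then $g$ is increasing on $[0,1]$, and we can compare it with a linear function. If $\kappa\le2$, we use an $L^2$ estimate, since the best $\mu$ in the $L^2$ sense is given by a simple formula.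

**Step 1: the case $1\le\kappa\le2$.** The aim is $\tau(G)\le n/\sqrt6+C$, for either $\varepsilon$. Let
$$A_1=\int_0^1g=\frac\kappa2-\frac13>0,\qquad B_1=\int_0^1g^2=\frac{\kappa^2}3-\frac\kappa2+\frac15 .$$
Choose $\mu$ by $\mu n^2=\mu_0=A_1/B_1$, and put $u=1-\mu_0g$. Then
$$\int_0^1u^2=1-2\mu_0A_1+\mu_0^2B_1=1-\frac{A_1^2}{B_1}\le\frac16,$$
because
$$A_1^2-\tfrac56B_1=\Bigl(\tfrac14-\tfrac5{18}\Bigr)\kappa^2+\Bigl(-\tfrac13+\tfrac5{12}\Bigr)\kappa+\tfrac19-\tfrac16=\tfrac1{36}\bigl(-\kappa^2+3\kappa-2\bigr)=\tfrac1{36}(\kappa-1)(2-\kappa)\ge0 .$$
Let $\lambda=1/\sqrt6$ and $F=\frac{u^2+\lambda^2}{2\lambda}$. By AM–GM, $|u|\le F$. Also $F\ge\frac\lambda2>0.204>\frac15$. So $\max(|u|,\frac15)\le F$, and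
$$\int_0^1F\le\frac{\frac16+\frac16}{2\lambda}=\frac{\sqrt6}6=\lambda .$$
It remains to compare the sum with the integral. As a function of $\kappa$, $B_1$ is increasing for $\kappa\ge\frac34$, so $B_1\ge\frac13-\frac12+\frac15=\frac1{30}$; and $A_1\le\frac23$, so $\mu_0\le20$. On $[0,1]$ we have $0\le g\le\frac{\kappa^2}4\le1$ and $|g'|=|\kappa-2t|\le2$. So $-19\le u\le1$, $|u'|\le40$, and $|F'|=|u||u'|/\lambda\le760\sqrt6$. Thus $F$ is Lipschitz with an absolute constant $L$, and
$$\Bigl|\sum_{\ell=1}^nF\bigl(\tfrac\ell n\bigr)-n\int_0^1F\Bigr|\le\sum_{\ell=1}^n n\int_{(\ell-1)/n}^{\ell/n}L\bigl(\tfrac\ell n-t\bigr)dt=\frac L2 .$$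
By (4), $\tau(G)\le n/\sqrt6+\frac L2$. This is within both bounds of the theorem, since $1/\sqrt6<0.409<\sqrt2-1<\frac{2\sqrt{13}}5-1$.

**Step 2: the case $\kappa\ge2$, reduction to a linear function.** For $c\in(0,1)$ choose $\mu$ such that
$$\mu f(\ell)=\frac{t(\kappa-t)}{c(\kappa-c)} .$$
Since $\kappa\ge2$, $g$ is increasing on $[0,1]$. If $t\le c$, then $\mu f\le1$ by monotonicity, and $\mu f\ge\frac tc$ because $\kappa-t\ge\kappa-c$. If $t\ge c$, then $\mu f\ge1$ and $\mu f\le\frac tc$ in the same way. In both cases $\mu f$ lies between $1$ and $\frac tc$, so
$$|1-\mu f|\le\Bigl|1-\frac tc\Bigr| .$$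
The function $\varphi(t)=\max(|1-\frac tc|,\varepsilon)$ has variation at most $1+\frac1c$ on $[0,1]$: the function $|1-\frac tc|$ falls by $1$ and then rises by $\frac1c-1$, and truncation from below does not increase the variation. On each interval $[\frac{\ell-1}n,\frac\ell n]$ the numbers $\varphi(\frac\ell n)$ and $n\int\varphi$ differ by at most the variation of $\varphi$ on that interval. So (4) gives
$$\tau(G)\le n\int_0^1\max\Bigl(\Bigl|1-\frac tc\Bigr|,\varepsilon\Bigr)dt+1+\frac1c .$$

**Step 3: the case $\kappa\ge2$, the integral.** Let $\varepsilon=\frac15$ and $\frac65c\le1$. The integral is the sum of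
$$\int_0^{0.8c}\Bigl(1-\frac tc\Bigr)dt=0.8c-0.32c=0.48c,\qquad\int_{0.8c}^{1.2c}\frac15\,dt=0.08c,$$
$$\int_{1.2c}^1\Bigl(\frac tc-1\Bigr)dt=\frac1{2c}-1-(0.72c-1.2c)=\frac1{2c}-1+0.48c,$$
which is $1.04c+\frac1{2c}-1$. Take $c=1/\sqrt{2.08}$, where the two terms $1.04c$ and $\frac1{2c}$ are equal; then $\frac65c<0.84\le1$, and the value is
$$\sqrt{2.08}-1=\frac{2\sqrt{13}}5-1<0.4423 .$$

Let $\varepsilon=0$. The integral is $\int_0^c(1-\frac tc)\,dt+\int_c^1(\frac tc-1)\,dt=\frac c2+\bigl(\frac1{2c}-1+\frac c2\bigr)=c+\frac1{2c}-1$. With $c=1/\sqrt2$ this is $\sqrt2-1$.

In each case $c$ is a fixed number, so $1+\frac1c$ is an absolute constant. Together with Step 1 this proves both bounds. $\blacksquare$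

Let $\tau^*(n)$ denote the maximum of $\tau(G)$ over all distance magic graphs $G$ of order $n$; there is always at least one such graph, for example the edgeless one. Theorems 6 and 10 together give
$$10^{-5}\le\limsup_{n\to\infty}\frac{\tau^*(n)}n\le\frac{2\sqrt{13}}5-1 .$$
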